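# Digraphs in which every arc reversal creates cycles

## 1. A family of digraphs, and what it refutes

Throughout, a *digraph* is a finite directed graph with no loops and no multiple arcs; a pair of opposite arcs $uv$, $vu$ is allowed. A *cycle* is a directed cycle, and cycles of length 2 count. A *path* is a simple directed path, and $p(u,v)$ denotes the number of paths from $u$ to $v$. *Reversing* an arc $uv$ means deleting it and adding a new arc $vu$.

Let $c\ge 3$, and let $N\ge 6$ be even. Let $\hat C$ be the infinite digraph whose vertices are the pairs $(h,k)$ with $h\in\mathbb Z$, $k\in\mathbb Z/2c$ and $h\equiv k\pmod 2$, and whose arcs are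
$$(h,k)\to(h+1,k+1),\qquad (h,k)\to(h+1,k-1),\qquad (h,k)\to(h+2,k).$$
The map $\gamma_0:(h,k)\mapsto(h+N,-k)$ is an automorphism of $\hat C$. Let $D_{c,N}=\hat C/\langle\gamma_0\rangle$.

**Theorem 1.** The digraph $D_{c,N}$ has $cN$ vertices, no loops, no multiple arcs and no 2-cycles; all its in- and out-degrees are 3, and it is strongly connected. For each $c\ge3$ there is $N_0(c)$ such that for all even $N\ge N_0(c)$, every arc $xy$ of $D_{c,N}$ satisfies
$$p(x,y)-1>p(y,x).$$
Hence every arc reversal strictly increases the number of cycles of $D_{c,N}$.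

The statement this refutes is Ádám's conjecture for digraphs: *every digraph containing at least one cycle has an arc whose reversal strictly decreases the total number of cycles.* (The problem is taken from the book "Digraphs: Theory, Algorithms and Applications".) The hypothesis that there is a cycle is needed, since nothing can be decreased in an acyclic digraph. Ádám originally stated the conjecture for directed multigraphs. That version is false: Grinberg and Thomassen independently constructed counterexamples, and there is an infinite family of them. Theorem 1 concerns digraphs without multiple arcs.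

One convention must be fixed. If $vu$ is already an arc and we reverse $uv$, the result has two parallel arcs from $v$ to $u$. These are treated as distinct arcs, a cycle is determined by its set of arcs, and cycles through different copies are different cycles.

Now the picture. The index $k$ runs around a circle of circumference $2c$, and $h$ is a height, so $\hat C$ is an infinite cylinder on which every arc goes up. The automorphism $\gamma_0$ shifts the cylinder up by $N$ and flips the circle, so the quotient closes the cylinder up with a flip, as in a Klein bottle.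

**Example.** Let $c=3$. On even heights the circle positions are $0,2,4$, on odd heights $1,3,5$. From $(0,0)$ there are arcs to $(1,1)$, $(1,5)$ and $(2,0)$. Near the seam, the arc $(N-1,1)\to(N,2)$ ends at $(N,2)=\gamma_0(0,-2)$, which in $D_{3,N}$ is the same vertex as $(0,-2)=(0,4)$: one enters the seam at position 2 and comes out at position 4.

The structural claims of the theorem are quick. The powers $\gamma_0^n$ with $n\neq0$ change heights by at least $N\ge6$, so $\langle\gamma_0\rangle\cong\mathbb Z$ acts freely (only the identity fixes a vertex). Each orbit has exactly one vertex at each height of a fixed residue class mod $N$, and there are $c$ vertices on each level, so there are $cN$ orbits. The three out-neighbours of a vertex are distinct in $\hat C$, and their heights differ by at most 1, so they lie in distinct orbits; the same holds for the three in-neighbours. So there are no multiple arcs and all degrees are 3. In particular there are cycles. A closed walk in $D_{c,N}$ lifts to a walk from some $v$ to some $\gamma_0^wv$, so its total height is a positive multiple of $N\ge6$; one or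 two arcs have total height at most 4, so there are no loops and no 2-cycles. Finally, $n\ge c$ steps of the form $(1,\pm1)$ lead from $(h,k)$ to all $(h+n,k+n-2t)$ with $0\le t\le n$, which are all the vertices of height $h+n$. Since every vertex of $D_{c,N}$ has lifts of arbitrarily large height, $D_{c,N}$ is strongly connected.

What remains is the inequality, and why it means what we say.

## 2. From cycles to paths, and what small digraphs do

**Reversal formula.** Reversing $uv$ changes the number of cycles by
$$p(u,v)-1-p(v,u).\tag{1}$$

*Proof.* A cycle through $uv$ is the arc $uv$ together with a path from $v$ to $u$, so reversal destroys $p(v,u)$ cycles. A cycle through the new arc is this arc together with a path from $u$ to $v$ in $D-uv$. The only path from $u$ to $v$ that uses $uv$ is the arc itself, because a path starts at $u$ and stops at $v$ and visits each only once. So $p(u,v)-1$ cycles are created. All other cycles are unaffected. This holds also if $vu\in D$: the old copy of $vu$ keeps its cycles, and those through the new copy are counted separately. $\square$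

So a counterexample is a digraph with a cycle in which $p(u,v)-1\ge p(v,u)$ for every arc $uv$. Thus from $u$, having an arc to $v$, there must be *more* ways to reach $v$ than there are ways back.

**Directed $n$-cycle, $n\ge3$.** For each arc, $p(u,v)=p(v,u)=1$, and the change is $-1$.

**The circulant on $\mathbb Z/5$ with arcs $i\to i+1$, $i\to i+2$.** By rotation there are two kinds of arcs. The paths from 0 to 1 are $01$, $0241$, $02341$, and those from 1 to 0 are $12340$, $1230$, $1240$, $1340$, $130$. So reversing $0\to1$ changes the count by $3-1-5=-3$. The paths from 0 to 2 are $02$, $012$, and those from 2 to 0 are $2340$, $230$, $240$, $24130$; reversing $0\to2$ changes the count by $2-1-4=-3$.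

A sensible attempt to prove the conjecture is to look for an arc with small $p(u,v)$. This does settle some cases.

**Proposition 3.** Let $D$ be a digraph containing a cycle. Some reversal strictly decreases the number of cycles if (a) $D$ has a 2-cycle, or (b) some nontrivial strong component $H$ has a vertex of in- or out-degree 1 in $H$.

*Proof.* (a) Let $uv,vu\in D$, named so that $p(u,v)\le p(v,u)$. By (1), reversing $uv$ changes the count by $p(u,v)-1-p(v,u)<0$.

(b) Let $uv$ be the only arc of $H$ leaving $u$. Every vertex on a path from $u$ to $v$ is reachable from $u$ and reaches $v$, so it lies in $H$. The path must therefore begin with $uv$, and then it is the arc $uv$. So $p(u,v)=1$, while $p(v,u)\ge1$ because $H$ is strong; the change (1) is at most $-1$. If $uv$ is the only arc of $H$ entering $v$, every path from $u$ to $v$ ends with $uv$, and again $p(u,v)=1$. $\square$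

The argument stops as soon as no 2-cycle is present and all degrees inside strong components are at least 2: then nothing forces $p(u,v)$ to be small. The circulant above is such a digraph (and still obeys the conjecture). So we must look among such digraphs, and we need one in which path counts can be compared for *every* arc. This asks for high symmetry, and for a way to count simple paths accurately. The digraphs $D_{c,N}$ have few kinds of arcs, and they are long and thin, so that counting becomes a transfer-matrix problem. The difficulty is simplicity: a path may go around several times and must not meet itself.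

## 3. Lifts, normal forms, and dummy vertices

**Step 1: reduce to two kinds of arcs.** For even $\kappa$ (mod $2c$) let
$$\gamma=\gamma_\kappa:(h,k)\mapsto(h+N,\sigma(k)),\qquad \sigma(k)=\kappa-k .$$
It is an automorphism of $\hat C$ (parity is preserved since $N,\kappa$ are even; the first two arc types are swapped), and $\langle\gamma\rangle\cong\mathbb Z$ acts freely. Let $\tau$ be the automorphism $(h,k)\mapsto(h-h_0,k-k_0)$ with $h_0\equiv k_0\pmod 2$. Then $\tau\gamma_0\tau^{-1}$ sends
$$(h,k)\mapsto(h+h_0,k+k_0)\mapsto(h+h_0+N,-k-k_0)\mapsto(h+N,-k-2k_0),$$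
so $\tau\gamma_0\tau^{-1}=\gamma_{-2k_0}$. Conjugating $\gamma_\kappa$ by $k\mapsto-k$ gives $\gamma_{-\kappa}$. Given an arc $xy$ of $D_{c,N}$, we can thus move a lift of $x$ to $(0,0)$, and reflect if necessary. So it suffices to treat, in $D=\hat C/\langle\gamma_\kappa\rangle$ for each of the $c$ even residues $\kappa$ mod $2c$, the arc $xy$ that lifts to $\hat x\to\hat y$ with $\hat x=(0,0)$ and

* type $e$: $\hat y=(1,1)$;
* type $d$: $\hat y=(2,0)$.

**Step 2: winding numbers.** A path in $D$ has a unique lift starting at a given lift of its first vertex. A path from $y$ to $x$ lifts to a path from $\hat y$ to some $\gamma^w\hat x$; its end has height $wN$, larger than the height of $\hat y$, so $w\ge1$. A path from $x$ to $y$ lifts to a path from $\hat x$ to some $\gamma^w\hat y$, with $w\ge0$. Call $w$ the *winding*. Winding 0 occurs for $x\to y$: for type $d$ both the arc itself and $(0,0)\to(1,1)\to(2,0)$ have winding 0. We shall not need these paths.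

**Step 3: make every arc climb one level.** Subdivide each arc $(h,k)\to(h+2,k)$ by a *dummy* vertex $(h+1,k)$. Now level $h$ consists of *all* positions $k\in\mathbb Z/2c$. Position $k$ on level $h$ is *real* if $k\equiv h\pmod2$, and then we put $\delta_h(k)=0$; otherwise it is dummy and $\delta_h(k)=1$. Every arc goes from level $h$ to level $h+1$:

* a real $k$ has successors $k+1$, $k-1$ (both real) and $k$ (dummy), and likewise predecessors $k+1$, $k-1$ (both real) and $k$ (dummy);
* a dummy $k$ has the single successor $k$ (real) and the single predecessor $k$ (real).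

The map $\gamma$ acts freely on the subdivided graph too. Paths between real vertices, upstairs and in the quotient, correspond bijectively before and after subdivision, and simplicity is the same before and after: a repeated dummy vertex forces its neighbours on the walk to be repeated. From here on we work in the subdivided graphs. We write $\delta$ for $\delta_h$ when the level is clear; it depends only on the parity of $h$.

**Example.** For $c=3$: on level 0 the positions $0,2,4$ are real and $1,3,5$ are dummy; on level 1 it is the other way round. From $(0,0)$ one goes to $(1,1)$, $(1,5)$ or the dummy $(1,0)$, and from there only to $(2,0)$.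

## 4. Strands do not cross, and cycles wind at most twice

The dummy vertices have been arranged so that disjoint paths on the cylinder cannot jump over one another.

**Lemma 4 (no crossing).** Let two strands have, at some level, positions with integer lifts $a,b$, $1\le b-a\le 2c-1$, and let both make one step (both forward or both backward) to lifts $a',b'$ with displacements in $\{-1,0,1\}$. Then $0\le b'-a'\le 2c$. If moreover the new positions are distinct mod $2c$, then $1\le b'-a'\le 2c-1$.

*Proof.* The difference changes by at most 2, so the claim is clear if $2\le b-a\le2c-2$. If $b-a\in\{1,2c-1\}$, the difference is odd, so exactly one of the two positions is dummy. A dummy has displacement 0, forward and backward, so the difference changes by at most 1. The last sentence follows, since $0$ and $2c$ are the multiples of $2c$ in $[0,2c]$. $\square$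

Without the dummies this would be false to formulate, and with two real positions at distance 1 it would fail; but two real positions on one level have even distance.

**Why the flip.** Suppose we had glued without it, by $(h,k)\mapsto(h+N,k)$. Take the pattern of $N$ steps with displacements $+1,+1$, then $+1,-1$ repeated $(N-2)/2$ times; its net displacement is $+2$. Repeating the pattern $c$ times gives a closed walk, and translated to a common level its $c$ turns occupy the positions $f(h)+2m$, $0\le m\le c-1$, which are distinct. So this is a cycle of winding $c\ge3$. In that quotient an upper bound for $p(y,x)$ would have to control paths of many different windings. The flip removes all windings above 2.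

**Lemma 5.** If $xy$ is an arc of $D$, every path from $y$ to $x$ has winding $w\le2$.

*Proof.* *Disjoint strands.* Together with $xy$ the path forms a cycle $Z$ of total height $wN$. Let $P$ be a bi-infinite lift of $Z$ in the subdivided graph. Then $\gamma^wP=P$, and $P$ meets each level exactly once. Put $P_i=\gamma^iP$; this depends only on $i\in\mathbb Z/w$. Suppose $P_i$ and $P_j$ share a vertex $v$. Then $\gamma^{-i}v$ and $\gamma^{-j}v$ lie on $P$, over the same vertex of $Z$. Since $Z$ visits each of its vertices once per period, they differ by a power of $\gamma^w$: $\gamma^{-i}v=\gamma^{wm-j}v$. By freeness $-i=wm-j$, so $i\equiv j\pmod w$. Thus the $w$ strands $P_i$ are pairwise disjoint.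

*A constant cyclic order.* Let $k_i(h)$ be the position of $P_i$ at level $h$. Choose integer lifts $K_i(h)$ with $K_i(h+1)-K_i(h)\in\{-1,0,1\}$ such that at one level all the $K_i$ lie in a window of length less than $2c$. Order the strands there as
$$K_{i_1}<K_{i_2}<\dots<K_{i_w}<K_{i_1}+2c .$$
Any two of these lifts differ by between 1 and $2c-1$. By Lemma 4, applied to each pair, forward and backward, step by step, this remains true with the same sign at all levels, because the strands are always at distinct positions. So the displayed inequalities hold at every level, and the cyclic order of the strands around the circle is $i_1,i_2,\dots,i_w$ at every level.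

*The flip reverses it.* Since $P_{i+1}=\gamma P_i$, we have $k_{i+1}(h+N)=\kappa-k_i(h)$, and $k\mapsto\kappa-k$ reverses cyclic order. So at level $h+N$ the cyclic order is $i_w+1,\dots,i_2+1,i_1+1$. But it is also $i_1,\dots,i_w$. Suppose $w\ge3$, read the indices $m$ of $i_m$ mod $w$, and define $\beta$ by $i_{\beta(m)}=i_m+1$. The strand following $i_m+1$ is $i_{m-1}+1$, so $\beta(m-1)=\beta(m)+1$ for all $m$; that is, $\beta(m)=b-m$ for some constant $b$. Then $\beta\circ\beta$ is the identity, which says $i+2=i$ in $\mathbb Z/w$. So $w\mid2$, a contradiction. $\square$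

**Example.** Take $\kappa=0$. The walk from $(0,0)$ with displacements $+1,-1,+1,-1,\dots$ reaches $(N,0)=\gamma(0,0)$: a cycle of winding 1. The walk from $(0,2)$ with displacements $-1,+1,-1,+1,\dots$ reaches $(N,2)=\gamma(0,-2)$ and then $(2N,2)=\gamma^2(0,2)$. Its two strands occupy $2,-2$ on even levels and $1,-1$ on odd levels; these are distinct as $c\ge3$, so this is a cycle of winding 2.

**A bound for winding 1.** A path from $y$ to $x$ of winding 1 makes at most $N-1$ steps in the subdivided graph, each with at most 3 choices. So there are at most $3^N$ of them.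

What is left is to compare winding-2 paths. A path $y\to x$ of winding 2 has two strands over each level, apart from one level for type $d$. A path $x\to y$ of winding 2 looks the same, except that it runs slightly *more* than twice around, so near $x$ there are three strands for two or three levels. The extra stretch gives extra choices, and the need to avoid collisions takes some away. So we need the exact constant in the asymptotic count of two strands.

## 5. Two strands: the exact eigenvector

A *step* $(p,q)\to(p',q')$ of ordered pairs of distinct positions, from level $h$ to level $h+1$, is *allowed* if $p\to p'$ and $q\to q'$ are arcs and $p'\ne q'$.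

**Why collisions cannot be ignored.** For one strand, let $\rho_0=1+\sqrt2$, so $\rho_0=2+\rho_0^{-1}$. Then the function $\rho_0^{-\delta(k)}$ is an eigenfunction with eigenvalue $\rho_0$: summed over successors it gives $2+\rho_0^{-1}=\rho_0$ at a real position, and $1=\rho_0\cdot\rho_0^{-1}$ at a dummy. So pairs of strands that are allowed to collide grow like $(1+\sqrt2)^2$ per level. The growth of non-colliding pairs will turn out to be strictly smaller. Collisions change the exponential rate, so they are not a correction to be estimated; we need the positive eigenvector of the collision-free step.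

Since strands do not cross, one expects an antisymmetrised product of one-strand eigenfunctions $\rho_\alpha^{-\delta(k)}e^{i\alpha k}$. The $2c$-periodic choice $\alpha=0,\pi/c$ gives, on pairs of real positions $(0,2m)$, the values $e^{2\pi im/c}-1$, whose arguments differ for $m=1$ and $m=2$; so it is not a multiple of a positive vector. The remedy is to use waves that change *sign* around the circle, $\alpha=\pm\pi/2c$, for which the antisymmetrised product is a real sine.

**Notation.** Let $\theta=\pi/2c$, $C=\cos\theta$, $s=\sin\theta$, $\Delta=\sqrt{1+C^2}$, $\rho=C+\Delta$. As $(\Delta+C)(\Delta-C)=1$, we have $\rho^{-1}=\Delta-C$, and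
$$\rho=2C+\rho^{-1},\qquad \rho+\rho^{-1}=2\Delta,\qquad \rho^2-2C\rho=1.\tag{2}$$
Note that $C<1$ gives $\rho<1+\sqrt2$.

**One-strand identity.** Let $k$ be an integer lift of a position at level $h$. Summing over its successors $k'$ at level $h+1$, or over its predecessors $k'$ at level $h-1$, with lifts $k'\in\{k,k\pm1\}$,
$$\sum_{k'}\rho^{-\delta(k')}e^{i\theta k'}=\rho\cdot\rho^{-\delta(k)}e^{i\theta k}.\tag{3}$$
Indeed, for real $k$ the left side is $e^{i\theta k}(2\cos\theta+\rho^{-1})=\rho e^{i\theta k}$, and for dummy $k$ it is $e^{i\theta k}=\rho\rho^{-1}e^{i\theta k}$. Combining (3) linearly with its complex conjugate, it also holds with $\sin\theta(k-z)$ in place of $e^{i\theta k}$ (and $\sin\theta(k'-z)$ in place of $e^{i\theta k'}$), for every integer $z$.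

For $p\ne q$ in $\mathbb Z/2c$ put
$$\Theta_h(p,q)=\rho^{-\delta_h(p)-\delta_h(q)}\,|\sin\theta(p-q)|,\qquad \Theta_h(p,p)=0 .$$
This is well defined, as adding $2c$ to $p-q$ adds $\pi$ to the angle, and it is positive for $p\ne q$. It is symmetric, it depends on $h$ only mod 2, and since $\sigma$ preserves parity, $\Theta_0(\sigma p,\sigma q)=\Theta_0(p,q)$.

**Lemma 6.** For $p\neq q$ at level $h$, $\sum\Theta_{h+1}(p',q')=\rho^2\,\Theta_h(p,q)$, summed over allowed steps $(p,q)\to(p',q')$. For $p'\ne q'$ at level $h+1$, $\sum\Theta_h(p,q)=\rho^2\,\Theta_{h+1}(p',q')$, summed over allowed steps $(p,q)\to(p',q')$ into $(p',q')$.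

*Proof.* Take lifts with $1\le q-p\le2c-1$. By Lemma 4, all new lifts satisfy $0\le q'-p'\le2c$, so $|\sin\theta(q'-p')|=\sin\theta(q'-p')$: no absolute values are needed. The colliding pairs have $q'-p'\in\{0,2c\}$ and contribute $0$, so we may include them. Hence the first sum is
$$\operatorname{Im}\Bigl[\sum_{q'}\rho^{-\delta(q')}e^{i\theta q'}\cdot\sum_{p'}\rho^{-\delta(p')}e^{-i\theta p'}\Bigr]=\rho^2\rho^{-\delta(p)-\delta(q)}\sin\theta(q-p)=\rho^2\,\Theta_h(p,q)$$
by (3). Both (3) and Lemma 4 hold for backward steps, so the same computation with predecessors gives the second identity. $\square$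

Let $W_{a,b}\bigl((p,q),(p',q')\bigr)$ be the number of sequences of allowed steps from $(p,q)$ at level $a$ to $(p',q')$ at level $b$.

We recall the form of the Perron–Frobenius theorem that we use. A nonnegative square matrix is *irreducible* if every state can be reached from every state through positive entries, and *primitive* if some power has all entries positive. An irreducible $T$ with a positive diagonal entry at $t$ is primitive: any state leads to any other by way of $t$, and one may wait at $t$ as long as desired, so all large lengths are possible for all pairs at once. If $T$ is primitive, and $r,l$ are positive vectors with $Tr=\lambda r$ and $l^{\mathsf T}T=\lambda l^{\mathsf T}$, then $\lambda^{-n}T^n\to r\,l^{\mathsf T}/(l^{\mathsf T}r)$.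

**Lemma 7.** There is $K=K(c)>0$ such that for fixed $a\in\{1,2\}$ and even $N\to\infty$,
$$W_{a,N}\bigl((p,q),(p',q')\bigr)=(K+o(1))\,\rho^{2(N-a)}\,\Theta_a(p,q)\,\Theta_0(p',q').$$

*Proof.* Let $T$ be the matrix that counts two consecutive allowed steps from an even level to the next even level, indexed by ordered pairs of distinct positions. By Lemma 6, $\Theta_0$ is a positive right and left eigenvector of $T$ with eigenvalue $\rho^4$. We show that $T$ is primitive.

**Step 1: every state reaches, and is reached from, a both-real state.** From every state, at any level, there is an allowed step to a state with both positions real: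

* both dummy: the step is forced, the positions stay, and both become real;
* both real: move both by $+1$;
* one dummy $k$ and one real $l$: let $k\to k$ and $l\to l+1$ or $l\to l-1$; the positions $l\pm1$ are distinct, so at least one of them is not $k$.

Doing this twice, $T$ leads from every even-level state to an even-level both-real state. Reversing all arcs and replacing $h$ by $-h$ maps the subdivided graph to itself and even levels to even levels. So every even-level state is also reached by $T$ from an even-level both-real state.

**Step 2: both-real states reach each other.** Let $(p,q)$ be both-real on an even level, $q-p=2m$ with $1\le m\le c-1$. In two allowed steps one can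

* stay: $p\to p+1\to p$, $q\to q+1\to q$;
* move both by $+2$: $p\to p+1\to p+2$, $q\to q+1\to q+2$;
* if $m\ne1$, move $p$ by $+2$ and keep $q$: $p\to p+1\to p+2$, $q\to q-1\to q$; here $p+1\ne q-1$ and $p+2\ne q$ because $2m\not\equiv2$;
* if $m\ne c-1$, move $q$ by $+2$ and keep $p$: $q\to q+1\to q+2$, $p\to p-1\to p$; here $q+1\neq p-1$ and $q+2\ne p$ because $2m\not\equiv-2$.

The last two moves change $m$ by $-1$ and by $+1$ within $\{1,\dots,c-1\}$. So one can first reach any prescribed $m$ and then rotate both by $+2$ until $p$ is as prescribed. The first move shows that $T$ has a positive diagonal entry.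

**Step 3: conclusion.** By Steps 1 and 2, $T$ is irreducible with a positive diagonal entry, so it is primitive, and $\rho^{-4n}T^n\to K\,\Theta_0\Theta_0^{\mathsf T}$ with $K=1/\langle\Theta_0,\Theta_0\rangle$. Since $W_{2,N}$ is $T^{(N-2)/2}$ and $\Theta_2=\Theta_0=\Theta_N$, this is the case $a=2$. For $a=1$, sum over the first step and use Lemma 6: $\sum\rho^{2(N-2)}\Theta_2=\rho^{2(N-2)}\rho^2\,\Theta_1=\rho^{2(N-1)}\Theta_1$. $\square$

## 6. Cutting a winding-2 path into two strands

The purpose of this section is to write the four winding-2 counts (two types, two directions) as a common factor times a finite sum concerning levels 0, 1, 2 only.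

Write a lifted path as the sequence of its positions $r_h$ at height $h$. We have $\gamma^{-1}(N+h,k)=(h,\sigma k)$ and $\gamma^2(h,k)=(h+2N,k)$. Put
$$u_h=r_h,\qquad v_h=\sigma(r_{N+h}).$$
A lifted path projects to a *simple* path of $D$ if and only if, for each residue of levels mod $N$, its vertices on these levels become distinct when translated to a common level by powers of $\gamma$.

**Type $e$, $x\to y$, $w=2$.** The lift runs from $(0,0)$ to $\gamma^2(1,1)=(2N+1,1)$: $r_0=0,\dots,r_{2N+1}=1$. Put $j=\sigma(r_N)$, $i=r_{2N}$, $x'=r_1$, $j'=\sigma(r_{N+1})$. The heights $0,N,2N$ give the positions $0,j,i$ on level 0. The heights $1,N+1,2N+1$ give $x',j',1$ on level 1. On the levels $2\le h\le N-1$ there are just $u_h,v_h$. Moreover $(u_1,v_1)=(x',j')$ and $(u_N,v_N)=(\sigma j,\sigma i)$. Hence these paths correspond exactly to sequences of allowed steps $(u_h,v_h)_{1\le h\le N}$ from $(x',j')$ to $(\sigma j,\sigma i)$, where $0\to x'$, $j\to j'$, $i\to1$ are arcs from level 0 to level 1 (translates of the path's steps from heights $0$, $N$, $2N$), the positions $0,i,j$ are distinct, and $x',1,j'$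 are distinct. By Lemma 7 with $a=1$ and the $\sigma$-invariance of $\Theta_0$, their number is $(K+o(1))\rho^{2N-2}A_e$ with
$$A_e=\sum\Theta_0(j,i)\,\Theta_1(x',j')$$
over all such $(i,j,x',j')$.

**Type $e$, $y\to x$, $w=2$.** Now $r_1=1,\dots,r_{2N}=0$. Every residue of levels contains exactly two heights. With $j=\sigma(r_N)$, $j'=\sigma(r_{N+1})$, the pair runs from $(u_1,v_1)=(1,j')$ to $(u_N,v_N)=(\sigma j,\sigma 0)$. The number is $(K+o(1))\rho^{2N-2}B_e$ with
$$B_e=\sum_{j\to j',\ j\ne0,\ j'\ne1}\Theta_0(j,0)\,\Theta_1(1,j').$$

**Type $d$, $x\to y$, $w=2$.** Now $r_0=0,\dots,r_{2N+2}=0$. The residues $0,1,2$ contain three heights each, the others two. On levels 0, 1, 2 write the three strands as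
$$0\to x'\to x'',\qquad j\to j'\to j'',\qquad i\to i'\to 0,$$
coming from the heights $0,1,2$, then $N,N+1,N+2$, then $2N,2N+1,2N+2$. The pairs $(u_h,v_h)_{2\le h\le N}$ run from $(x'',j'')$ to $(\sigma j,\sigma i)$. By Lemma 7 with $a=2$, the number is $(K+o(1))\rho^{2N-4}A_d$ with
$$A_d=\sum\Theta_0(j,i)\,\Theta_2(x'',j'')$$
over all such triples of strands for which each of $\{0,i,j\}$, $\{x',i',j'\}$, $\{x'',0,j''\}$ consists of three distinct positions.

**Type $d$, $y\to x$, $w=2$.** Now $r_2=0,\dots,r_{2N}=0$. The residue 1 contains one height, $N+1$; the others contain two. The pairs run from $(0,j'')$ at level 2 to $(\sigma j,\sigma0)$ at level $N$. The number is $(K+o(1))\rho^{2N-4}B_d$ with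
$$B_d=\sum_{j\to j'\to j'',\ j\ne0,\ j''\ne0}\Theta_0(j,0)\,\Theta_2(0,j'').$$

**The ratio.** The sums do not involve $\kappa$. Since $c\ge3$, we have $C\ge\sqrt3/2$ and $\Delta\ge\sqrt7/2$, so
$$\rho^2\ge\Bigl(\tfrac{\sqrt3+\sqrt7}2\Bigr)^2=\tfrac{5+\sqrt{21}}2>4.7>3 .$$
So the at most $3^N$ winding-1 paths from $y$ to $x$ are negligible against $\rho^{2N}$. By Lemma 5 there are no others besides those of winding 2. For $p(x,y)$ we simply keep winding 2. Thus, as $N\to\infty$ through even integers,
$$\liminf\frac{p(x,y)}{p(y,x)}\ \ge\ \frac{A_e}{B_e}\ \ (\text{type }e),\qquad \liminf\frac{p(x,y)}{p(y,x)}\ \ge\ \frac{A_d}{B_d}\ \ (\text{type }d),\tag{4}$$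
uniformly over arcs, because there are finitely many cases (type, $\kappa$). (That $B_e,B_d>0$ is seen in Section 7.)

## 7. Closed forms for the four sums

**Step 1: a master sum.** For integers $i,z$ let
$$S(i,z)=\sum_j\sum_{j\to j'}\rho^{-\delta_0(j)-\delta_1(j')}\sin\theta(j-i)\,\sin\theta(j'-z),$$
with $j$ over a period of length $2c$ and lifts $j'\in\{j,j\pm1\}$. Shifting $j$ and $j'$ by $2c$ changes both signs, so the summand is $2c$-periodic and the choice of period does not matter. By (3) the inner sum turns the summand into $\rho\cdot\rho^{-2\delta_0(j)}\sin\theta(j-i)\sin\theta(j-z)$. Now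
$$\sin\theta(j-i)\sin\theta(j-z)=\tfrac12\cos\theta(i-z)-\tfrac12\cos\theta(2j-i-z),$$
and over the $c$ even $j$ of a period (or the $c$ odd ones) the angle $2\theta j$ advances in steps of $4\theta=2\pi/c$, so the second term sums to 0. Each parity class therefore gives $\frac c2\cos\theta(i-z)$, with weight 1 for even $j$ (real) and $\rho^{-2}$ for odd $j$ (dummy). By (2),
$$S(i,z)=\rho(1+\rho^{-2})\tfrac c2\cos\theta(i-z)=c\Delta\cos\theta(i-z).\tag{5}$$

**Step 2: $B_e=cC\Delta$.** Let $1\le j\le2c-1$. Odd $j$ are dummy on level 0 and have $j'=j$; even $j$ lie in $[2,2c-2]$. So $1\le j'\le2c-1$, and all sines in $S(0,1)$ are $\ge0$. Terms with $j=0$ or $j'=1$ vanish. Positions 0 on level 0 and 1 on level 1 are real, so the weights agree too: $B_e=S(0,1)=cC\Delta$.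

*Check by hand for $c=3$.* With $\theta=30^\circ$, the steps $j\to j'$ out of $j=2,3,4,5$ contribute $\frac34+\frac{\sqrt3}4\rho^{-1}$, $\frac{\sqrt3}2\rho^{-1}$, $\frac32+\frac{\sqrt3}2\rho^{-1}$, $\frac{\sqrt3}4\rho^{-1}$, and $j=1$ contributes nothing. The sum is $\frac94+\frac{3\sqrt3}2\rho^{-1}$; with $\rho^{-1}=\frac{\sqrt7-\sqrt3}2$ this is $\frac{3\sqrt{21}}4=3\cdot\frac{\sqrt3}2\cdot\frac{\sqrt7}2$, as it should be.

**Step 3: $B_d=\rho c\Delta$.** For $1\le j\le 2c-1$ again $1\le j'\le2c-1$, and so $0\le j''\le2c$. The excluded $j''\in\{0,2c\}$ have sine 0, and by (3) $\sum_{j'\to j''}\Theta_2(0,j'')=\rho^{1-\delta_1(j')}\sin\theta j'$. So $B_d=\rho\,S(0,0)=\rho c\Delta$.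

**Step 4: $A_e$.** The predecessors of 1 on level 1 are $0,2$ (real) and $1$ (dummy), and $i\ne0$; so $i\in\{2,1\}$. The successors of 0 on level 0 are $\pm1$ (real) and 0 (dummy), and $x'\ne1$; so $x'\in\{-1,0\}$. Hence
$$A_e=a(2,-1)+\rho^{-1}\bigl(a(2,0)+a(1,-1)\bigr)+\rho^{-2}a(1,0),$$
where $a(i,x')$ is the sum of $\rho^{-\delta_0(j)-\delta_1(j')}|\sin\theta(j-i)|\,|\sin\theta(j'-x')|$ over the *valid* steps $j\to j'$: those with $j\ne0,i$ and $j'\ne1,x'$.

*No absolute values on valid terms.* Take $0\le j\le2c-1$. Validity forces $j\ge i+1$: for $i=1$ because $j\ne0,1$; for $i=2$ because $j\ne0,2$ and $j=1$ is dummy and leads to $j'=1$. Since $j\ge2$ and $j'\ne1$, and since $j=2c-1$ is dummy, $2\le j'\le2c-1$. So $1\le j-i\le2c-1$ and $2\le j'-x'\le2c$, and both sines are $\ge0$. Hence $a(i,x')$ equals $S(i,x')$ minus the sum of the terms of $S(i,x')$ at invalid steps.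

*The invalid terms.* Terms with $j=i$ or $j'\equiv x'$ vanish. For $0\le j\le 2c-1$ the value $j'\equiv1$ arises only as $j'=1$ from $j\in\{0,1,2\}$. So the invalid terms that can be nonzero are:

* $j=0$, all $j'$ together: $\sin\theta(0-i)\cdot\rho\sin\theta(0-x')=-\sin(i\theta)\cdot\rho\sin(-x'\theta)$, by (3);
* $j=1$, $j'=1$, if $i=2$: $-\rho^{-1}s\,\sin\theta(1-x')$;
* $j=2$, $j'=1$, if $i=1$: $s\,\sin\theta(1-x')$.

Subtracting them from (5), and using $\sin2\theta=2sC$ and (2):
$$\begin{aligned}
a(2,-1)&=c\Delta\cos3\theta+s\sin2\theta\,(\rho+\rho^{-1})=c\Delta\cos3\theta+4s^2C\Delta,\\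
a(2,0)&=c\Delta\cos2\theta+\rho^{-1}s^2,\\
a(1,-1)&=c\Delta\cos2\theta+\rho s^2-s\sin2\theta=c\Delta\cos2\theta+\rho^{-1}s^2,\\
a(1,0)&=c\Delta C-s^2 .
\end{aligned}$$
(For instance, in $a(1,-1)$ we used $\rho-2C=\rho^{-1}$.) Therefore, since $2\rho^{-2}s^2-\rho^{-2}s^2=\rho^{-2}s^2$,
$$A_e=c\Delta\bigl[\cos3\theta+2\rho^{-1}\cos2\theta+\rho^{-2}C\bigr]+4s^2C\Delta+\rho^{-2}s^2.\tag{6}$$

*Check by hand for $c=3$, $a(2,-1)$.* The valid steps are $3\to3$, $4\to3$, $4\to4$; here $5\to5$ and $4\to5$ are excluded since $5\equiv-1$. They give $\frac{\sqrt3}4\rho^{-1}+\frac34+\frac{\sqrt3}4\rho^{-1}=\frac34+\frac{\sqrt3}2\rho^{-1}=\frac{\sqrt{21}}4$. The formula gives $0+4\cdot\frac14\cdot\frac{\sqrt3}2\cdot\frac{\sqrt7}2$, the same.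

**Step 5: $A_d$.** First we find the shape of the three strands. On level 1, $x'=0$ is dummy and would force $x''=0$, which is excluded; $i'=0$ would force $i=0$, also excluded. So $x',i'\in\{1,-1\}$, and they are distinct: $(x',i')=(1,-1)$ or $(-1,1)$. The reflection $k\mapsto-k$ exchanges the two cases, so they contribute equally. Take $(1,-1)$.

Then $j'\ne\pm1$, and $j'\ne0$ since $j'=0$ would force $j=0$. So $2\le j'\le2c-2$. For such $j'$ no predecessor $j$ and no successor $j''$ is $0$, because the successors of 0 on level 0 and the predecessors of 0 on level 2 are the positions $0,\pm1$. So, with $j'$ fixed, the remaining conditions are $i\ne0$, $i\ne j$ on level 0 and $x''\ne0$, $x''\ne j''$ on level 2. The choices of $(i,j)$ and $(x'',j'')$ are independent, and $A_d=2\sum_{j'}\Phi(j')\Psi(j')$ with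
$$\Phi(j')=\sum_{i\ne0,\,j}\Theta_0(j,i),\qquad \Psi(j')=\sum_{x''\ne0,\,j''}\Theta_2(x'',j'') ,$$
over allowed steps $(i,j)\to(-1,j')$ and $(1,j')\to(x'',j'')$ respectively. Write $\delta'=\delta_1(j')$. Lemma 6 gives the sum over *all* allowed steps into $(-1,j')$; we remove those with $i=0$ and evaluate them by (3). Here $3\le j'+1\le2c-1$ and $1\le j\le2c-1$, so all sines are positive:
$$\Phi(j')=\rho^2\,\Theta_1(-1,j')-\sum_{j\to j'}\Theta_0(0,j)=\rho^{1-\delta'}\bigl[\rho\sin\theta(j'+1)-\sin\theta j'\bigr].$$
Likewise, removing the successor $x''=0$ of 1 (now $1\le j'-1\le2c-3$),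
$$\Psi(j')=\rho^{1-\delta'}\bigl[\rho\sin\theta(j'-1)-\sin\theta j'\bigr].$$
With $\varphi=\theta j'$, we use $\sin(\varphi+\theta)\sin(\varphi-\theta)=\sin^2\varphi-s^2$ and $\sin(\varphi+\theta)+\sin(\varphi-\theta)=2C\sin\varphi$. The product of the brackets is
$$\rho^2(\sin^2\varphi-s^2)-2C\rho\sin^2\varphi+\sin^2\varphi=2\sin^2\varphi-\rho^2s^2,$$
because $\rho^2-2C\rho=1$. Hence
$$A_d=2\rho^2\sum_{j'=2}^{2c-2}\rho^{-2\delta'}\bigl(2\sin^2\theta j'-\rho^2s^2\bigr).\tag{7}$$
To evaluate it, sum over a full period and remove $j'=-1,0,1$. By Step 1, $\sum\sin^2\theta j'=\frac c2$ over each parity class, so the full period gives $c(1+\rho^{-2})(1-\rho^2s^2)$ (odd $j'$ are real on level 1, even $j'$ dummy). The terms $j'=\pm1$ are $2s^2-\rho^2s^2$ each, and $j'=0$ gives $\rho^{-2}(-\rho^2s^2)=-s^2$; together they are $3s^2-2\rho^2s^2$. So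
$$A_d=2\rho^2\bigl[c(1+\rho^{-2})(1-\rho^2s^2)+s^2(2\rho^2-3)\bigr].\tag{8}$$
Dividing by $B_d=\rho c\Delta$ and using $\rho(1+\rho^{-2})=2\Delta$,
$$\frac{A_d}{B_d}=4(1-\rho^2s^2)+\frac{2\rho s^2(2\rho^2-3)}{c\Delta}.\tag{9}$$

## 8. The inequalities $A_e>B_e$ and $A_d>B_d$

**Lemma 8.** For all $c\ge3$, $A_e>B_e$ and $A_d>B_d$.

*Proof.* **Case $c=3$.** This is the tightest case, so we compute exactly. Here $\theta=\pi/6$ and
$$C=\tfrac{\sqrt3}2,\quad \Delta=\tfrac{\sqrt7}2,\quad \rho^{-1}=\tfrac{\sqrt7-\sqrt3}2,\quad \rho^2=\tfrac{5+\sqrt{21}}2,\quad \rho^{-2}=\tfrac{5-\sqrt{21}}2,\quad s^2=\tfrac14,$$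
$\cos3\theta=0$, $\cos2\theta=\frac12$. From (6) and $B_e=3C\Delta$,
$$A_e-B_e=3\Delta\rho^{-1}+3C\Delta\rho^{-2}-2C\Delta+\tfrac14\rho^{-2}
=\tfrac{21-3\sqrt{21}}4+\tfrac{15\sqrt{21}-63}8-\tfrac{\sqrt{21}}2+\tfrac{5-\sqrt{21}}8=\tfrac{\sqrt{21}-4}2>0 .$$
For type $d$ the sum (7) has $j'=2,3,4$. The terms $j'=2,4$ (dummy, $\sin^2=\frac34$) are each
$$\rho^{-2}\bigl(\tfrac32-\tfrac14\rho^2\bigr)=\tfrac32\rho^{-2}-\tfrac14=\tfrac{14-3\sqrt{21}}4,$$
and $j'=3$ (real, $\sin^2=1$) gives $2-\frac14\rho^2=\frac{11-\sqrt{21}}8$. So
$$\frac{A_d}{\rho^2}=2\Bigl[\tfrac{14-3\sqrt{21}}2+\tfrac{11-\sqrt{21}}8\Bigr]=\tfrac{67-13\sqrt{21}}4,\qquad \frac{B_d}{\rho^2}=3\Delta\rho^{-1}=\tfrac{21-3\sqrt{21}}4 .$$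
The difference is $\frac{23-5\sqrt{21}}2$, which is positive because $23^2=529>525=25\cdot21$.

**Case $c\ge4$, type $e$.** Here $C\ge\cos\frac\pi8$ and $\rho\le1+\sqrt2$. Drop the last two terms of (6), which are positive, divide by $cC\Delta$, and use $\cos3\theta=4C^3-3C$, $\cos2\theta=2C^2-1$:
$$\frac{A_e}{B_e}\ge(4C^2-3)+2\rho^{-1}\Bigl(2C-\frac1C\Bigr)+\rho^{-2}.$$
Each part is bounded below by its value at the extreme: $4C^2-3\ge2(1+\cos\frac\pi4)-3=\sqrt2-1>0.41$; the function $2C-1/C$ is increasing, so $2C-1/C\ge\cos\frac\pi4/\cos\frac\pi8>0.76$; and $\rho^{-1}\ge\sqrt2-1>0.41$, $\rho^{-2}\ge3-2\sqrt2>0.17$. So the ratio exceeds $0.41+2(0.41)(0.76)+0.17>1$.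

**Case $c\ge5$, type $d$.** Here $s^2\le\sin^218^\circ<0.0956$ and $\rho^2\le3+2\sqrt2<5.83$, so $4(1-\rho^2s^2)>1.7$. The second term of (9) is positive as $2\rho^2>3$.

**Case $c=4$, type $d$.** Here $s^2=\frac{2-\sqrt2}4\in(0.146,0.1465)$ and $C^2=\frac{2+\sqrt2}4\in(0.8535,0.8536)$. From $\rho^2=1+2C^2+2\sqrt{C^2(1+C^2)}$, where $C^2(1+C^2)$ lies between $1.257^2$ and $1.258^2$, we get $\rho^2\in(5.2,5.23)$. So $4(1-\rho^2s^2)>0.93$. Since $\rho>\Delta$, the second term of (9) exceeds $\frac{2(0.146)(7.4)}4>0.5$. The total exceeds 1. $\square$

## 9. End of the proof, and a ratio close to 2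

**Proof of Theorem 1.** Fix $c\ge3$. By (4) and Lemma 8 there is $\eta=\eta(c)>0$ such that for all sufficiently large even $N$ every arc $xy$ of $D_{c,N}$ satisfies
$$p(x,y)\ge(1+\eta)\,p(y,x).$$
Moreover $p(y,x)\to\infty$ uniformly over arcs as $N\to\infty$, since it is at least $(K+o(1))\rho^{2N-2}B_e$ or $(K+o(1))\rho^{2N-4}B_d$, with $B_e=cC\Delta$ and $B_d=\rho c\Delta$ positive. Once $\eta\,p(y,x)>1$ for all arcs, $p(x,y)-1>p(y,x)$ for all arcs, and by (1) every reversal strictly increases the number of cycles. $\square$

So Ádám's conjecture is false for digraphs without loops or multiple arcs. The closed forms also show how large the increase can be made.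

**Theorem 2.** For every $\varepsilon>0$ there are infinitely many strongly connected digraphs without 2-cycles, with all in- and out-degrees 3, in which reversing any single arc creates at least $2-\varepsilon$ times as many cycles as it destroys.

*Proof.* Reversing $xy$ destroys $p(y,x)$ cycles and creates $p(x,y)-1$. As $c\to\infty$ we have $\theta\to0$, $s\to0$, $C\to1$ and $\rho\to1+\sqrt2$. By (6) and $B_e=cC\Delta$,
$$\frac{A_e}{B_e}\to1+2(\sqrt2-1)+(\sqrt2-1)^2=\bigl(1+(\sqrt2-1)\bigr)^2=2,$$
and by (9), $A_d/B_d\to4$. Choose $c$ so large that both ratios exceed $2-\varepsilon/2$. By (4), for this $c$ and all large even $N$, every arc has $p(x,y)\ge(2-\frac34\varepsilon)\,p(y,x)$. Since $p(y,x)\to\infty$ uniformly, subtracting 1 costs at most $\frac14\varepsilon\,p(y,x)$ for large $N$, so $p(x,y)-1\ge(2-\varepsilon)\,p(y,x)$. Different $N$ give digraphs with different numbers of vertices, so there are infinitely many. $\square$
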